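# A Banach space with Lindenstrauss property A and no strongly exposed points

Throughout, $X,Y,Z$ are Banach spaces over $\mathbb K\in\{\mathbb R,\mathbb C\}$, $B_X$ and $S_X$ are the closed unit ball and the unit sphere of $X$, $X^*$ is the dual, and $\mathcal L(X,Y)$ is the space of bounded linear operators with the operator norm.

## 1. One perturbation in $\ell_1$, two density statements

Take $T\in\mathcal L(\ell_1,Y)$ with $Y\ne\{0\}$. Since $B_{\ell_1}$ is the closed absolutely convex hull of the unit vectors $e_k$, we have $\|T\|=\sup_k\|Te_k\|$. The supremum need not be attained. Let us repair this by hand.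

Let $\varepsilon>0$ and choose $n$ with $\|Te_n\|>\|T\|-\frac\varepsilon2$. Choose $y\in S_Y$ with $Te_n=\|Te_n\|\,y$ (any $y\in S_Y$ if $Te_n=0$), and put
$$T'x=Tx+\varepsilon\,x_n\,y\qquad(x=(x_k)\in\ell_1).$$
Then $\|T'-T\|=\varepsilon$ and $\|T'e_n\|=\|Te_n\|+\varepsilon>\|T\|+\frac\varepsilon2$, while $\|T'e_k\|=\|Te_k\|\le\|T\|$ for $k\ne n$. So $\|T'\|=\|T'e_n\|$, and $T'$ attains its norm at $e_n$. Every operator on $\ell_1$, with any range space, is a limit of operators that attain their norm.

Now read the same computation with $Y=\mathbb K$. It starts with $f=(f_k)\in\ell_\infty=\ell_1^*$ and produces $f'$ within $\varepsilon$ of $f$ with $|f'_n|>s:=\sup_{k\ne n}|f'_k|$. Such an $f'$ does more than attain its norm. Put $\theta=f_n'/|f_n'|$. For $x\in B_{\ell_1}$,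
$$\operatorname{Re}f'(x)\le |f'_n|\,|x_n|+s\,(1-|x_n|).$$
Let $(x^{(j)})$ be a sequence in $B_{\ell_1}$ with $\operatorname{Re}f'(x^{(j)})\to\|f'\|=|f'_n|$. Then $|x^{(j)}_n|\to1$, so the other coordinates together tend to $0$ in norm. Consequently $\operatorname{Re}(\theta x^{(j)}_n)\to1$, and since $|x_n^{(j)}|\le 1$ this gives $\theta x^{(j)}_n\to1$. So $x^{(j)}\to\bar\theta e_n$ in norm: every maximizing sequence of $f'$ converges to one and the same point.

In $\ell_1$, then, one perturbation gives two densities: operators into any $Y$ that attain their norm are dense, and functionals whose maximizing sequences all converge are dense. The question is whether the first density forces the second.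

## 2. Property A, strongly exposing functionals, and the two theorems

**Definition (norm attainment, property A).** An operator $T\in\mathcal L(X,Y)$ attains its norm if $\|Tx\|=\|T\|$ for some $x\in S_X$, and $\mathrm{NA}(X,Y)$ is the set of these operators. The space $X$ has Lindenstrauss property A if $\mathrm{NA}(X,Y)$ is norm-dense in $\mathcal L(X,Y)$ for every Banach space $Y$.

If $X=\{0\}$, then $S_X$ is empty and $\mathrm{NA}(X,Y)=\emptyset$. So a space with property A is nonzero.

**Definition (strongly exposing functional).** A functional $x^*\in X^*\setminus\{0\}$ strongly exposes $x_0\in B_X$ if $\operatorname{Re}x^*(x_0)=\|x^*\|$ and every sequence $(x_n)$ in $B_X$ with $\operatorname{Re}x^*(x_n)\to\|x^*\|$ converges in norm to $x_0$. The set of functionals that strongly expose some point of $B_X$ is denoted $\mathrm{SE}(B_X)\subseteq X^*$.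

The word "strongly" matters. In real $\ell_1$, the functional $f=(1,\frac12,\frac23,\frac34,\dots)$ has norm $1$ and takes the value $1$ on the ball only at $e_1$, because all its other coordinates are less than $1$. But $f(e_n)=\frac{n-1}n\to1$ while $\|e_n-e_1\|=2$ for $n\geq 2$. So $f$ does not strongly expose $e_1$.

**Definition (slice).** For $f\in X^*\setminus\{0\}$ and $\alpha>0$, the slice of $B_X$ given by $f$ and $\alpha$ is $\{x\in B_X:\operatorname{Re}f(x)>\|f\|-\alpha\}$.

If $f$ strongly exposes a point, its slices shrink to that point as $\alpha\to0$. So a ball all of whose slices have diameter $2$, the largest diameter possible, is as far as it can be from having strongly exposed points.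

**Definition (strictly convex, LUR).** A norm is strictly convex if $\|x\|=\|y\|=\|\frac12(x+y)\|=1$ implies $x=y$. It is locally uniformly rotund (LUR) if $\|y_n\|\to\|y\|$ and $\|y_n+y\|\to2\|y\|$ imply $\|y_n-y\|\to0$.

A Hilbert norm is LUR, by the parallelogram identity $\|y_n-y\|^2=2\|y_n\|^2+2\|y\|^2-\|y_n+y\|^2$. The norm of $\ell_\infty^2$ is not strictly convex: $(1,1)$, $(1,-1)$ and their midpoint $(1,0)$ all have norm $1$. LUR can be tested with one quantity: if $s_n=\|y_n\|$ and $t=\|y\|$, then
$$2s_n^2+2t^2-\|y_n+y\|^2\ \ge\ 2s_n^2+2t^2-(s_n+t)^2=(s_n-t)^2\ge0 .$$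
So the left side tends to $0$ if and only if $\|y_n\|\to\|y\|$ and $\|y_n+y\|\to2\|y\|$. Hence a norm is LUR exactly when $2\|y_n\|^2+2\|y\|^2-\|y_n+y\|^2\to0$ implies $y_n\to y$.

The question appears in "An Overview On Norm Attaining Linear Operators" (https://ugr.es/~mmartins/Curriculum/Charlas/2024_Badajoz_notes.pdf): does property A of $X$ always imply that $\mathrm{SE}(B_X)$ is dense in $X^*$? The answer is no.

**Theorem 1.** For $\mathbb K=\mathbb R$ and for $\mathbb K=\mathbb C$ there is a Banach space $X\ne\{0\}$ such that:

1. for every Banach space $Y$, $\mathrm{NA}(X,Y)$ is dense in $\mathcal L(X,Y)$, and it even contains a dense $G_\delta$ set; in particular, $X$ has property A;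
2. every slice $\{x\in B_X:\operatorname{Re}f(x)>\|f\|-\alpha\}$ ($f\in X^*\setminus\{0\}$, $\alpha>0$) has diameter $2$; in particular $B_X$ has no strongly exposed points and $\mathrm{SE}(B_X)=\emptyset$, which is not dense in $X^*$;
3. $X$ has no equivalent strictly convex norm.

**Theorem 2.** If $X$ admits an equivalent LUR norm (for example, if $X$ is separable, by Kadec) and has property A, then $\mathrm{SE}(B_X)$ is dense in $X^*$.

Theorem 2 is essentially known and follows Lindenstrauss's method. No set theory beyond ZFC is used. We begin with Theorem 2, because it is what one finds when trying to prove the implication, and because it tells us where a counterexample cannot be.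

## 3. LUR range spaces turn norm attainment into strong exposure

A sensible way to attack the implication is this. Given $x_0^*$, build an operator $T$ that is $x_0^*$ plus a small extra part, with values in a space so rotund that attaining the norm forces strong exposure. Then apply property A to $T$.

**Step 1: the range space.** We need an LUR space that contains a copy of $X$ and one extra scalar coordinate. Let $|||\cdot|||$ be an equivalent LUR norm on $X$, scaled so that $m\|x\|\le|||x|||\le\|x\|$ for some $0<m\le1$. Let $Z=(X,|||\cdot|||)$ and $Y=\mathbb K\oplus_2Z$, that is, $\|(\lambda,z)\|^2=|\lambda|^2+|||z|||^2$. Then $Y$ is LUR. Indeed, $2\|y_n\|^2+2\|y\|^2-\|y_n+y\|^2$ is the sum of the same expressions for the two components, each of which is nonnegative. If the sum tends to $0$, so does each summand, and each component converges because $\mathbb K$ and $Z$ are LUR.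

**Step 2: the operator to be approximated.** We encode a given functional in an operator that is bounded below. Positive multiples of members of $\mathrm{SE}(B_X)$ are again members, so it suffices to approximate $x_0^*\in S_{X^*}$. Let $0<\eta<\frac18$ and
$$Tx=(x_0^*(x),\eta x)\in Y,\qquad\text{so }\|T\|\ge\|x_0^*\|=1 .$$
By property A there is $T'=(f',S')\in\mathrm{NA}(X,Y)$ with $\|T'-T\|<\frac{\eta m}2$. Looking at each component,
$$|||S'x|||\ge\eta|||x|||-\tfrac{\eta m}2\|x\|\ge\tfrac{\eta m}2\|x\|,$$
so $T'$ is bounded below. Also $\|f'-x_0^*\|\le\frac{\eta m}{2}\le\frac\eta2$, and $\|S'\|\le\eta+\frac\eta2=\frac{3\eta}2$ because $|||x|||\le\|x\|$. Finally $\|T'\|\ge1-\frac\eta2$.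

**Step 3: a strongly exposing functional.** We compose $T'$ with a norming functional. Let $x_1\in S_X$ with $\|T'x_1\|=\|T'\|$. By Hahn–Banach choose $y^*=(a,z^*)\in S_{Y^*}$, acting by $y^*(\lambda,z)=a\lambda+z^*(z)$, with $y^*(T'x_1)=\|T'\|$. Restricting $y^*$ to each component gives $|a|\le1$ and $\|z^*\|\le1$. Put $x^*=y^*\circ T'$. Then $\|x^*\|\le\|T'\|$ and $x^*(x_1)=\|T'\|$, so $\|x^*\|=\|T'\|=x^*(x_1)$.

We claim that $x^*$ strongly exposes $x_1$. Let $x_n\in B_X$ with $\operatorname{Re}x^*(x_n)\to\|x^*\|$. Then
$$\|T'\|\ge\|T'x_n\|\ge\operatorname{Re}y^*(T'x_n)\to\|T'\|,\qquad 2\|T'\|\ge\|T'x_n+T'x_1\|\ge\operatorname{Re}y^*(T'x_n+T'x_1)\to2\|T'\| .$$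
So $\|T'x_n\|\to\|T'x_1\|$ and $\|T'x_n+T'x_1\|\to2\|T'x_1\|$. By LUR, $T'x_n\to T'x_1$. Since $T'$ is bounded below, $x_n\to x_1$.

**Step 4: the distance to $x_0^*$.** We check that, after a rotation, $x^*$ is close to $x_0^*$. Since $x^*-ax_0^*=a(f'-x_0^*)+z^*\circ S'$,
$$\|x^*-ax_0^*\|\le\tfrac\eta2+\tfrac{3\eta}2=2\eta ,$$
so $1\ge|a|=\|ax_0^*\|\ge\|x^*\|-2\eta\ge1-3\eta>0$. Put $\omega=\bar a/|a|$. The functional $\omega x^*$ strongly exposes $\bar\omega x_1$, because multiplication by $\omega$ is a bijection of $B_X$ that carries one situation to the other. Since $\omega a=|a|$,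
$$\|\omega x^*-x_0^*\|\le\|\omega(x^*-ax_0^*)\|+\big\|(|a|-1)x_0^*\big\|\le2\eta+(1-|a|)\le5\eta .$$
As $\eta$ can be taken arbitrarily small, $\mathrm{SE}(B_X)$ is dense, and Theorem 2 is proved. $\blacksquare$

The proof used one space $Y$ that is LUR and also receives $X$ by operators bounded below. This gives $X$ an equivalent LUR norm, namely $x\mapsto\|T'x\|$. For an $X$ without such a norm the argument has nothing to start from. So a counterexample must have no LUR renorming, and in particular must be nonseparable.

## 4. The dyadic tree in $L_1[0,1]$ and the functional $\int_0^1 t\,g(t)\,dt$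

Let us look at a ball whose slices are all large, and see which part of the $\ell_1$ argument survives. Work in real $L_1[0,1]$. For a finite $0$–$1$ sequence $v$ of length $|v|$ let $I_v$ be the corresponding dyadic interval of length $2^{-|v|}$, and put $x_v=2^{|v|}\mathbf 1_{I_v}$. Each $x_v$ has norm $1$, and
$$x_v=\tfrac12(x_{v0}+x_{v1}),\qquad\|x_{v0}-x_{v1}\|=2 .$$
A dyadic step function of level $k$ has the form $\sum_{|v|=k}c_vx_v$ with norm $\sum|c_v|$, and such functions are dense. So $\|S\|=\sup_v\|Sx_v\|$ for every $S\in\mathcal L(L_1,Y)$.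

*The slices are large.* If $x_v$ (or $-x_v$) is deep inside a slice, then so are both of its halves $x_{v0},x_{v1}$ (up to the same sign), and these are at distance $2$. So all slices have diameter $2$ and $\mathrm{SE}(B_{L_1})=\emptyset$. Since $L_1$ is separable, Theorem 2 tells us that $L_1$ fails property A.

*Part of the perturbation survives.* For a node $r$ other than the root put $f_r=\mathbf 1_{I_r}\in L_\infty$. Then $f_r(x_v)=1$ if $v$ extends $r$, and $0\le f_r(x_v)\le\frac12$ otherwise. If $\|Sx_r\|$ is almost $\|S\|$ and $Sx_r=\|Sx_r\|y$ with $\|y\|=1$, then $S'=S+\varepsilon f_r(\cdot)y$ satisfies $\|S'x_r\|=\|Sx_r\|+\varepsilon$, while $\|S'x_v\|\le\|S\|+\frac\varepsilon2$ whenever $v$ does not extend $r$. So $S'$ is almost normed at $r$, and only extensions of $r$ matter for its norm.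

*The exact loss.* In $\ell_1$ the perturbation singled out one vertex. Here it singles out $r$ together with everything above it. No better choice of functional helps: if $\|f\|\le1$ and $f(x_r)=1$, then $f(x_{r0})=f(x_{r1})=1$, since $1$ is not the midpoint of two other numbers of modulus at most $1$. We can repeat the perturbation, and the nodes $r_n$ then climb along a branch. The functional $\varphi(g)=\int_0^1tg(t)\,dt$ shows what happens. We have $\|\varphi\|=1$. Let $r_n=11\cdots1$ ($n$ ones), so $I_{r_n}=[1-2^{-n},1]$ and $\varphi(x_{r_n})=1-2^{-n-1}$. If $v$ does not extend $r_n$, then either $I_v$ lies to the left of $1-2^{-n}$ and $\varphi(x_v)\le1-2^{-n}$, or $I_v=[1-2^{-k},1]$ with $k<n$ and $\varphi(x_v)=1-2^{-k-1}\le1-2^{-n}$. So for every $n$ the functional $\varphi$ is almost normed at $r_n$, and its supremum over the nodes not extending $r_n$ is less than $1$. Still, $|\varphi(g)|\le\int t|g(t)|\,dt<1$ for every $g$ of norm $1$, and $\varphi$ does not attain its norm.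

Two things are missing. First, the branch $r_1\subset r_2\subset\cdots$ has no node on top of it. Second, even for nodes $u\subset w$ of the tree, $x_u$ says little about $x_w$: if $|w|=|u|+k$, then $x_u=2^{-k}x_w+(1-2^{-k})y$ with $y\in B_{L_1}$, and the weight $2^{-k}$ of $x_w$ is not bounded below. If that weight were a constant $\lambda>0$, then $\|Sx_u\|\approx\|S\|$ would force $\|Sx_w\|\approx\|S\|$.

## 5. Attaching to each node all of its successors

We therefore look for a tree $\mathcal T$, ordered by extension, and norm-one vectors $x_v$ ($v\in\mathcal T$) in a space $X$ such that: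

1. $\|S\|=\sup_v\|Sx_v\|$ for every operator $S$ on $X$;
2. each $x_v$ is the midpoint of two vectors $x_{v_+},x_{v_-}$ at distance $2$;
3. for many nodes $r$ there is $f_r\in X^*$ that equals $1$ on $x_v$ for $v\supseteq r$ and is at most $\frac34$ in modulus on all other $x_v$;
4. every countable chain in $\mathcal T$ has an upper bound in $\mathcal T$;
5. whenever $u\subseteq w$ in $\mathcal T$, we have $x_u=\frac13x_w+\frac23y$ for some $y\in B_X$.

The idea is to obtain requirement 5 by brute force. For every pair $u\subseteq w$ we hang on $u$ two new immediate successors, labeled $(w,1)$ and $(w,-1)$, and we demand that $y$ be the midpoint of the two corresponding vectors. A node $w$ lying above $u$ is thus used as a label for other nodes immediately above $u$. The new nodes form new pairs with $u$, which need further successors, so the construction must be iterated. Requirement 4 demands that it be iterated through all countable ordinals. For $w=u$ the demand reads $x_u=\frac13x_u+\frac23y$, that is $x_u=y$, which is the midpoint property in 2.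

The danger is collapse: with so many linear relations, the vectors $x_v$ might be forced to coincide. To exclude this we need enough bounded functions on $\mathcal T$ that respect the relations. They are constructed in Section 7.

## 6. The tree $\mathcal T$ of countable height

For a function $u$ whose domain is an ordinal $\gamma$, write $u^\frown(w,\sigma)$ for its extension to $\gamma+1=\gamma\cup\{\gamma\}$ with value $(w,\sigma)$ at $\gamma$.

**Definition (the tree).** For $\alpha<\omega_1$ define recursively $\mathcal T_\alpha$ as the set of all functions $v$ such that $\operatorname{dom}v$ is a countable ordinal and, for each $\beta\in\operatorname{dom}v$,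
$$v(\beta)=(w,\sigma)\quad\text{with }\sigma\in\{1,-1\},\ w\in\bigcup_{\alpha'<\alpha}\mathcal T_{\alpha'},\ w\supseteq v|_\beta .$$
Put $\mathcal T=\bigcup_{\alpha<\omega_1}\mathcal T_\alpha$, ordered by inclusion of functions, and $\operatorname{rk}(v)=\min\{\alpha:v\in\mathcal T_\alpha\}$.

Clearly $\mathcal T_\alpha\subseteq\mathcal T_{\alpha'}$ for $\alpha\le\alpha'$. Here are the first three levels. For $\alpha=0$ no label $w$ is available, so $\mathcal T_0=\{\emptyset\}$. For $\alpha=1$ the only label is $w=\emptyset$, and $\emptyset\supseteq v|_\beta$ forces $\beta=0$. So $\mathcal T_1=\{\emptyset,s_+,s_-\}$ with $s_\pm=\emptyset^\frown(\emptyset,\pm1)$. For $\alpha=2$ the labels are $\emptyset,s_+,s_-$. Nodes of length $1$ are $s_\pm$ and the four new nodes $\emptyset^\frown(s_\tau,\sigma)$. For a node of length $2$, the label at place $1$ must be a member of $\mathcal T_1$ that extends $v|_1$, hence equals $v|_1$, so $v|_1=s_\tau$ and $v=s_\tau{}^\frown(s_\tau,\sigma)$; this gives four nodes. No label has length $2$, so no node of $\mathcal T_2$ has length $3$. Thus $\mathcal T_2$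 has $1+2+4+4=11$ elements.

**Step 1: four properties of $\mathcal T$.** These are all that we will use about the tree.

**(T1)** *If $v\in\mathcal T$ and $\beta\le\operatorname{dom}v$, then $v|_\beta\in\mathcal T$ and $\operatorname{rk}(v|_\beta)\le\operatorname{rk}(v)$.* The conditions defining $v\in\mathcal T_\alpha$ include those for $v|_\beta\in\mathcal T_\alpha$.

**(T2)** *If $u\subseteq w$ are in $\mathcal T$ and $\sigma=\pm1$, then $u^\frown(w,\sigma)\in\mathcal T$. Conversely, every $v\in\mathcal T$ with successor domain is $v=u^\frown(w,\sigma)$ with $u\subseteq w$ in $\mathcal T$, and then $\operatorname{rk}(w)<\operatorname{rk}(v)$.* For the first part let $\alpha=\operatorname{rk}(w)+1$. Since $u=w|_{\operatorname{dom}u}$, (T1) gives $u\in\mathcal T_{\operatorname{rk}(w)}\subseteq\mathcal T_\alpha$, and the new value $(w,\sigma)$ is allowed in $\mathcal T_\alpha$ because $w\in\mathcal T_{\operatorname{rk}(w)}$ and $w\supseteq u$. So $u^\frown(w,\sigma)\in\mathcal T_\alpha$. For the converse let $\operatorname{dom}v=\gamma+1$, $u=v|_\gamma$ and $v(\gamma)=(w,\sigma)$.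 With $\alpha=\operatorname{rk}(v)$ the definition says $w\supseteq u$ and $w\in\mathcal T_{\alpha'}$ for some $\alpha'<\alpha$. Nodes with successor domain will be called *successor nodes*. A successor node $r=p^\frown(q,\sigma)$ determines $p$, $q$ and $\sigma$.

**(T3)** *The union $v$ of a countable chain $(v_n)$ in $\mathcal T$ is in $\mathcal T$.* It is a function, and its domain is a countable union of countable ordinals, hence a countable ordinal. Let $\alpha=\sup_n\operatorname{rk}(v_n)$, which is less than $\omega_1$. For $\beta\in\operatorname{dom}v$ pick $n$ with $\beta\in\operatorname{dom}v_n$. Then $v(\beta)=v_n(\beta)$ and $v|_\beta=v_n|_\beta$, and the condition for $\mathcal T_\alpha$ holds at $\beta$ because $v_n\in\mathcal T_\alpha$. So $v\in\mathcal T_\alpha$.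

**(T4)** *If $v\supseteq r$ and $v\supseteq r'$, then $r,r'$ are comparable.* Both are restrictions of $v$ to ordinals, and ordinals are comparable.

## 7. Bounded functions on $\mathcal T$ that respect the relations

A function $a:\mathcal T\to[-1,1]$ is compatible with our demands if, for all $u\subseteq w$, the mean of $a$ over the two nodes $u^\frown(w,\pm1)$ is $\frac32a(u)-\frac12a(w)$; this is $a(u)=\frac13a(w)+\frac23(\text{mean})$ solved for the mean. Fix $p\subseteq q$ in $\mathcal T$. We want a compatible $a$ that takes the values $\pm1$ at the twins $p^\frown(q,\pm1)$ and above them, and is clearly smaller than $1$ in modulus elsewhere.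

The recipe nearly writes itself. Once $a(u)\ne0$, make $a$ constant above $u$; then $a(w)=a(u)$ and $\frac32a(u)-\frac12a(u)=a(u)$, as needed. If $a(u)=0$, the mean must be $-\frac12a(w)$, and we give this value to both twins, except at $(p,q)$, where the twins get $1$ and $-1$. At $(p,q)$ the mean is $0$, so we must make sure that $a(q)=0$; the rank takes care of that.

**Definition (coordinate functions).** Fix $p\subseteq q$ in $\mathcal T$. Define $a=a_{(p,q)}:\mathcal T\to\mathbb R$ by recursion along the lexicographic order of $(\operatorname{rk}(v),\operatorname{dom}v)$: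

* (i) if $a(v|_\beta)\ne0$ for some $\beta<\operatorname{dom}v$, let $a(v)=a(v|_{\beta_0})$, with $\beta_0$ the least such $\beta$;
* (ii) otherwise, if $v=u^\frown(w,\sigma)$, let $a(v)=\sigma$ if $(u,w)=(p,q)$, and $a(v)=-\frac12a(w)$ if $(u,w)\ne(p,q)$;
* (iii) otherwise $a(v)=0$.

Also let $a_*\equiv1$ on $\mathcal T$.

The recursion is legitimate. The lexicographic order on pairs of ordinals is a well-order. In (i) we use values at $v|_\beta$, which has rank at most $\operatorname{rk}(v)$ by (T1) and smaller domain. In (ii) we use the value at $w$, which has smaller rank by (T2).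

As an example take $p=q=\emptyset$ and compute $a$ on $\mathcal T_2$:

| node | $\emptyset$ | $s_\tau$ | $\emptyset^\frown(s_\tau,\sigma)$ | $s_\tau{}^\frown(s_\tau,\sigma)$ |
|---|---|---|---|---|
| rule | (iii) | (ii), $(u,w)=(p,q)$ | (ii), $(u,w)\ne(p,q)$ | (i) |
| value | $0$ | $\tau$ | $-\frac12\tau$ | $\tau$ |

The relation for $u=\emptyset$, $w=s_+$ reads $0=\frac13\cdot1+\frac23\cdot(-\frac12)$, which is correct.

**Step 2: values persist upward.** This says that $a$ is constant above any node where it is nonzero.

**(a)** *If $a(u)\ne0$, then $a(w)=a(u)$ for all $w\supseteq u$ in $\mathcal T$.* Let $\beta_0\le\operatorname{dom}u$ be least with $a(u|_{\beta_0})\ne0$. If $\beta_0<\operatorname{dom}u$, rule (i) gives $a(u)=a(u|_{\beta_0})$; if $\beta_0=\operatorname{dom}u$ this is trivial. Since $w|_\beta=u|_\beta$ for $\beta\le\operatorname{dom}u$, the number $\beta_0$ is also least with $a(w|_{\beta_0})\ne0$, and the same argument gives $a(w)=a(w|_{\beta_0})=a(u|_{\beta_0})$. In particular, if $a(w)=0$, then $a$ vanishes at all restrictions of $w$.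

**Step 3: $a$ vanishes at $p$ and $q$.** This is the consistency check at the pair $(p,q)$.

**(b)** *If $a(v)\ne0$, then $\operatorname{rk}(v)>\operatorname{rk}(q)$. In particular $a(p)=a(q)=0$.* Suppose not, and take $v$ of minimal rank with $a(v)\ne0$ and $\operatorname{rk}(v)\le\operatorname{rk}(q)$. Let $\beta_0\le\operatorname{dom}v$ be least with $a(v|_{\beta_0})\ne0$ and put $v'=v|_{\beta_0}$. Then $\operatorname{rk}(v')\le\operatorname{rk}(v)\le\operatorname{rk}(q)$ by (T1). By the choice of $\beta_0$, rule (i) does not apply to $v'$, and $a(v')\ne0$, so the value comes from (ii) and $v'=u^\frown(w,\sigma)$. If $(u,w)=(p,q)$, then $\operatorname{rk}(v')>\operatorname{rk}(q)$ by (T2), a contradiction. Otherwise $a(v')=-\frac12a(w)$, so $a(w)\ne0$, and $\operatorname{rk}(w)<\operatorname{rk}(v')\le\operatorname{rk}(v)\le\operatorname{rk}(q)$, which contradicts the minimality of $\operatorname{rk}(v)$. Finally, $\operatorname{rk}(q)>\operatorname{rk}(q)$ is false, so $a(q)=0$; and $\operatorname{rk}(p)\le\operatorname{rk}(q)$ by (T1), so $a(p)=0$.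

**Step 4: size.** This gives the gap between the twins over $(p,q)$ and the rest of the tree.

**(c)** *$|a|\le1$; $a(v)=\sigma$ if $v\supseteq p^\frown(q,\sigma)$; and $|a(v)|\le\frac12$ if $v$ extends neither $p^\frown(q,1)$ nor $p^\frown(q,-1)$.* The bound $|a|\le1$ follows by induction along the recursion, since each rule yields an earlier value, $\pm1$, $-\frac12$ times an earlier value, or $0$. Since $a(p)=0$, (a) gives $a(p|_\beta)=0$ for all $\beta\le\operatorname{dom}p$. So rule (i) does not apply to $p^\frown(q,\sigma)$, and (ii) gives $a(p^\frown(q,\sigma))=\sigma$; by (a) this persists on extensions. Now let $v$ extend neither node, with $a(v)\ne0$. Let $\beta_0\le\operatorname{dom}v$ be least with $a(v|_{\beta_0})\ne0$. As in (b), the value at $v|_{\beta_0}$ comes from (ii), so $v|_{\beta_0}=u^\frown(w,\sigma)$, and $(u,w)\ne(p,q)$ because $v$ does not extend $p^\frown(q,\sigma)$. By (a), $|a(v)|=|a(v|_{\beta_0})|=\frac12|a(w)|\le\frac12$.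

**Step 5: compatibility.** This is the identity from which all relations in $X$ will follow.

**(d)** *For all $u\subseteq w$ in $\mathcal T$ and $\sigma=\pm1$,*
$$a(u^\frown(w,\sigma))=\tfrac32a(u)-\tfrac12a(w)+\sigma\,\mathbf 1_{[(u,w)=(p,q)]} .$$
If $a(u)\ne0$, then $u\ne p$ by (b), and (a) gives $a(w)=a(u)=a(u^\frown(w,\sigma))$; both sides equal $a(u)$. If $a(u)=0$, then $a$ vanishes at all restrictions of $u$ by (a), so rule (ii) applies to $u^\frown(w,\sigma)$. If $(u,w)\ne(p,q)$, both sides are $-\frac12a(w)$. If $(u,w)=(p,q)$, the left side is $\sigma$ and the right side is $0-\frac12a(q)+\sigma=\sigma$, by (b).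

The constant function satisfies $a_*(u^\frown(w,\sigma))=1=\frac32a_*(u)-\frac12a_*(w)$.

Why the weight $\frac13$? With a weight $\lambda\in(0,1)$ in requirement 5, the mean at $(u,w)$ when $a(u)=0$ would be $-\frac{\lambda}{1-\lambda}a(w)$, and the bound $\frac12$ in (c) would become $\frac\lambda{1-\lambda}$. This is less than $1$ exactly when $\lambda<\frac12$. The value $\lambda=\frac13$ is a convenient choice.

## 8. The space $X$ as a quotient of $\ell_1(\mathcal T)$

We now take one vector per node and identify combinations that no coordinate function can tell apart. Let $I=\{*\}\cup\{(p,q):p\subseteq q\text{ in }\mathcal T\}$. Since $|a_i|\le1$ for all $i\in I$, there is a bounded operator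
$$Q:\ell_1(\mathcal T)\to\ell_\infty(I),\qquad Qe_v=(a_i(v))_{i\in I},$$
over the scalar field $\mathbb K$. Put
$$X=\ell_1(\mathcal T)/\ker Q,\qquad x_v=\text{the class of }e_v .$$

**Step 6: the norm of operators, and the functionals $h_i$.** This secures requirement 1 and tells us how to verify equations in $X$. The space $X$ is a Banach space and $\|x_v\|\le1$. The quotient map sends the open unit ball of $\ell_1(\mathcal T)$ onto that of $X$, so an operator $S\in\mathcal L(X,Y)$ has the same norm as its composition with the quotient map, and an operator on $\ell_1(\mathcal T)$ has norm equal to the supremum over the unit vectors. Hence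
$$\|S\|=\sup_{v\in\mathcal T}\|Sx_v\| . \tag{1}$$
The $i$-th coordinate of $Q$ vanishes on $\ker Q$, so it induces $h_i\in X^*$ with $h_i(x_v)=a_i(v)$, and $\|h_i\|\le1$ by (1). From $h_*(x_v)=1$ we get $\|x_v\|=1$; in particular $X\ne\{0\}$. The $h_i$ separate the points of $X$: if $x$ is the class of $z$ and $h_i(x)=0$ for all $i$, then $Qz=0$ and $x=0$.

**Step 7: the relations.** This secures requirements 5 and 2. For $u\subseteq w$ in $\mathcal T$ put $y_{u,w}=\frac12\big(x_{u^\frown(w,1)}+x_{u^\frown(w,-1)}\big)\in B_X$. Averaging (d) over $\sigma=\pm1$ gives $h_i(y_{u,w})=\frac32h_i(x_u)-\frac12h_i(x_w)$ for every $i=(p,q)$, and the same holds for $i=*$. Since the $h_i$ separate points, $y_{u,w}=\frac32x_u-\frac12x_w$, that is,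
$$x_u=\tfrac13x_w+\tfrac23\,y_{u,w},\qquad y_{u,w}\in B_X . \tag{2}$$
Write $v_\pm=v^\frown(v,\pm1)$. Taking $u=w=v$ in (2) gives $x_v=y_{v,v}$. By (c), $h_{(v,v)}(x_{v_\pm})=\pm1$. So
$$x_v=\tfrac12(x_{v_+}+x_{v_-}),\qquad\|x_{v_+}-x_{v_-}\|\ge|h_{(v,v)}(x_{v_+}-x_{v_-})|=2 . \tag{3}$$
By (3), $\|Sx_v\|\le\max\{\|Sx_{v_+}\|,\|Sx_{v_-}\|\}$, and $v_\pm$ are successor nodes. So (1) improves to
$$\|S\|=\sup\{\|Sx_r\|:r\text{ a successor node}\} . \tag{4}$$

**Step 8: the peaking functionals.** This secures requirement 3, for successor nodes. For $r=p^\frown(q,\sigma)$ the functional $\sigma h_{(p,q)}$ equals $1$ above $r$, but it is $-1$ above the twin of $r$. Averaging with $h_*$ removes this defect. Let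
$$f_r=\tfrac12\big(h_*+\sigma h_{(p,q)}\big)\in X^*,\qquad\|f_r\|\le1 .$$
Then
$$f_r(x_v)=1\ \text{ if }v\supseteq r,\qquad|f_r(x_v)|\le\tfrac34\ \text{ if }v\not\supseteq r . \tag{5}$$
Indeed, use (c). If $v\supseteq r$, the value is $\frac12(1+\sigma\sigma)=1$. If $v\supseteq p^\frown(q,-\sigma)$, it is $\frac12(1-1)=0$. If $v$ extends neither node, its modulus is at most $\frac12(1+\frac12)=\frac34$.

Requirement 4 is (T3), so everything asked for in Section 5 is available.

## 9. $\mathrm{NA}(X,Y)$ contains a dense $G_\delta$

We prove part 1 of Theorem 1. If $Y=\{0\}$, the only operator is $0$, which attains its norm because $X\ne\{0\}$. Let $Y\ne\{0\}$. For $n\in\mathbb N$ let $U_n$ be the set of $S\in\mathcal L(X,Y)$ for which there is a successor node $r$ with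
$$\|Sx_r\|>\|S\|-\tfrac1n\quad\text{and}\quad\sup_{v\not\supseteq r}\|Sx_v\|<\|S\| . \tag{6}$$
The supremum is over a nonempty set, since $\emptyset\not\supseteq r$. Condition (6) is what the functional $\varphi$ of Section 4 satisfied: the operator is almost normed at $r$, and what is not above $r$ does not matter.

**Step 9: $U_n$ is open.** This is needed for Baire's theorem. For fixed $r$ the quantities $\|Sx_r\|$, $\|S\|$ and $\sup_{v\not\supseteq r}\|Sx_v\|$ are $1$-Lipschitz in $S$, so the two strict inequalities in (6) define an open set. $U_n$ is the union of these sets over all successor nodes $r$.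

**Step 10: $U_n$ is dense.** This is the perturbation of Section 1, with $f_r$ in place of the coordinate functional. Let $S\in\mathcal L(X,Y)$ and $\varepsilon>0$, and put $\delta=\min\{\frac1n,\frac\varepsilon8\}$. By (4) choose a successor node $r$ with $\|Sx_r\|>\|S\|-\delta$. Choose $y\in S_Y$ with $Sx_r=\|Sx_r\|y$ (any $y\in S_Y$ if $Sx_r=0$). Let
$$S'=S+\varepsilon f_r(\cdot)y,\qquad\text{so }\|S'-S\|\le\varepsilon .$$
Since $f_r(x_r)=1$, we have $S'x_r=(\|Sx_r\|+\varepsilon)y$ and
$$\|S'x_r\|=\|Sx_r\|+\varepsilon>\|S\|+\varepsilon-\delta\ge\|S'\|-\delta\ge\|S'\|-\tfrac1n .$$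
For $v\not\supseteq r$, (5) gives
$$\|S'x_v\|\le\|S\|+\tfrac34\varepsilon<\|S\|+\varepsilon-\delta-\tfrac\varepsilon{16}<\|S'x_r\|-\tfrac\varepsilon{16}\le\|S'\|-\tfrac\varepsilon{16},$$
where the second inequality holds because $\delta\le\frac\varepsilon8<\frac{3\varepsilon}{16}$. So the supremum over $v\not\supseteq r$ is at most $\|S'\|-\frac\varepsilon{16}<\|S'\|$, and $S'\in U_n$.

**Step 11: every $S\in\bigcap_nU_n$ attains its norm, at some $x_w$.** Here the two features absent from the dyadic tree, limits of chains and a fixed weight, are used. For each $n$ let $r_n$ be a successor node that witnesses (6).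

*The witnesses form a chain.* Given $n,m$, both suprema $\sup_{v'\not\supseteq r_n}\|Sx_{v'}\|$ and $\sup_{v'\not\supseteq r_m}\|Sx_{v'}\|$ are less than $\|S\|$. By (1) there is $v\in\mathcal T$ with $\|Sx_v\|$ greater than both. Then $v\supseteq r_n$ and $v\supseteq r_m$, so $r_n,r_m$ are comparable by (T4).

*The top of the chain.* By (T3), $w:=\bigcup_nr_n\in\mathcal T$. For each $n$ we have $r_n\subseteq w$, so (2) gives $x_{r_n}=\frac13x_w+\frac23y_{r_n,w}$ with $y_{r_n,w}\in B_X$. Hence
$$\|S\|-\tfrac1n<\|Sx_{r_n}\|\le\tfrac13\|Sx_w\|+\tfrac23\|S\| ,\qquad\text{so}\qquad\|Sx_w\|>\|S\|-\tfrac3n .$$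
This holds for all $n$, with the same $w$. So $\|Sx_w\|=\|S\|$, where $\|x_w\|=1$, and $S\in\mathrm{NA}(X,Y)$.

**Step 12: conclusion of part 1.** By Baire's theorem in the complete space $\mathcal L(X,Y)$, the set $\bigcap_nU_n$ is a dense $G_\delta$, and by Step 11 it is contained in $\mathrm{NA}(X,Y)$. So $X$ has property A, and part 1 of Theorem 1 is proved.

## 10. Slices of diameter $2$, and no strictly convex renorming

**Step 13: all slices have diameter $2$.** This is the argument from $L_1$, now with (3). Let $f\in X^*\setminus\{0\}$ and $\alpha>0$. By (1), applied to $f$, there are $v\in\mathcal T$ and $\theta\in\mathbb K$ with $|\theta|=1$ and $\operatorname{Re}f(\theta x_v)>\|f\|-\frac\alpha2$. By (3), $\theta x_v=\frac12(\theta x_{v_+}+\theta x_{v_-})$, so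
$$\operatorname{Re}f(\theta x_{v_\pm})=2\operatorname{Re}f(\theta x_v)-\operatorname{Re}f(\theta x_{v_\mp})>2\|f\|-\alpha-\|f\|=\|f\|-\alpha .$$
Both points $\theta x_{v_\pm}\in B_X$ lie in the slice, and their distance is at least $2$ by (3). As $B_X$ has diameter at most $2$, the slice has diameter exactly $2$.

**Step 14: $\mathrm{SE}(B_X)=\emptyset$.** Suppose that $f$ strongly exposes $x_0$. For each $n$ choose $y_n,z_n$ in the slice given by $f$ and $\alpha=\frac1n$ with $\|y_n-z_n\|\ge1$. Then $\operatorname{Re}f(y_n)\to\|f\|$ and $\operatorname{Re}f(z_n)\to\|f\|$, so both sequences converge to $x_0$, which is impossible. So $B_X$ has no strongly exposed points and $\mathrm{SE}(B_X)=\emptyset$, while $X^*\ne\{0\}$. This proves part 2 of Theorem 1. Together with Step 12, it shows that property A does not imply that $\mathrm{SE}(B_X)$ is dense. It does not even imply $\mathrm{SE}(B_X)\ne\emptyset$, and this remains so if "$\mathrm{NA}(X,Y)$ is dense for all $Y$" is strengthened to "$\mathrm{NA}(X,Y)$ is residual for all $Y$", that is, contains a dense $G_\delta$.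

**Step 15: no equivalent strictly convex norm.** For part 3, we play norm attainment at $x_w$ against the midpoint relation (3). Suppose that $|||\cdot|||$ is an equivalent strictly convex norm on $X$, and let $Y=(X,|||\cdot|||)$. Operators bounded below form an open subset of $\mathcal L(X,Y)$: if $|||Sx|||\ge c\|x\|$ for all $x$ and $\|S'-S\|<\frac c2$, then $|||S'x|||\ge\frac c2\|x\|$. This open set contains the identity, so it meets the dense set $\bigcap_nU_n$ of Section 9. Take $S$ in the intersection. By Step 11 there is $w\in\mathcal T$ with $|||Sx_w|||=\|S\|=:s$, and $s>0$.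

By (3), $Sx_w=\frac12(Sx_{w_+}+Sx_{w_-})$, and $|||Sx_{w_\pm}|||\le s$. From $s=|||Sx_w|||\le\frac12(|||Sx_{w_+}|||+|||Sx_{w_-}|||)\le s$ we see that both vectors $Sx_{w_\pm}$ have norm $s$. After division by $s$, strict convexity gives $Sx_{w_+}=Sx_{w_-}$. Since $S$ is bounded below, $x_{w_+}=x_{w_-}$, which contradicts (3). This proves part 3, and Theorem 1 is proved. $\blacksquare$
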